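\title{Fractional Brownian motion staying below a level: existence of the asymptotic constant}

\begin{abstract}
Let $W$ be a standard fractional Brownian motion with Hurst parameter $H\in(0,1)$. We prove that $T^{1-H}\,\mathbb P[\max_{0\le t\le T}W_t<1]$ converges to a finite positive constant as $T\to\infty$, which for $H\ge\frac12$ confirms a conjecture, and that the law of the path conditioned on this event converges. The proof follows the distance of the path from its maximum over the last $T$ time units, together with the past of the driving noise. The limit points of the rescaled laws of this pair are $\sigma$-finite invariant measures of a Markov chain, and all of them carry the same flux of new records. A mean ergodic theorem and a Cameron--Martin coupling on windows of length of order $n$ show that they all have the same marginal.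
\end{abstract}

\section{Introduction}\label{sec:intro}

A standard fractional Brownian motion (fBm) with Hurst parameter $H\in(0,1)$ is a continuous centered Gaussian process $W$ with $W_0=0$ and
\begin{equation}\label{eq:cov}
\mathbb E[W_tW_s]=\tfrac12\big(|t|^{2H}+|s|^{2H}-|t-s|^{2H}\big).
\end{equation}
The time parameter runs over $[0,\infty)$ or, for the two-sided process, over $\mathbb R$. The covariance shows that $W$ has stationary increments, that $(W_{st})_t$ has the law of $(s^HW_t)_t$ for $s>0$, and that $(W_{-t})_t$ has the law of $(W_t)_t$. For $H=\frac12$ the process is Brownian motion, and the reflection principle gives $\mathbb P[\max_{[0,T]}W<1]=\mathbb P[|W_T|<1]\sim\sqrt{2/\pi}\,T^{-1/2}$. It is conjectured in \cite{functionals} that for $\frac12\le H<1$ the limit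
\[
\lim_{T\to\infty}T^{1-H}\,\mathbb P\Big[\max_{0\le t\le T}W_t<1\Big]
\]
exists and is a finite, strictly positive constant, which may depend on $H$. We prove this, and the proof works for every $H\in(0,1)$.

\begin{theorem}\label{thm:main}
Let $H\in(0,1)$. There is $\ell_H\in(0,\infty)$ such that for every $x>0$
\[
\lim_{T\to\infty}T^{1-H}\,\mathbb P\Big[\max_{0\le t\le T}W_t<x\Big]=\ell_H\,x^{(1-H)/H},
\]
and the same holds with ``$\le x$'' in place of ``$<x$''.
\end{theorem}

The conjecture is the case $x=1$, $H\ge\frac12$. The same method describes the conditioned path.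

\begin{theorem}\label{thm:cond}
For every $H\in(0,1)$ and $a>0$, the conditional law of $(W_t)_{0\le t\le a}$ given $\{\max_{[0,T]}W<1\}$ converges weakly on $C[0,a]$ to a probability measure as $T\to\infty$.
\end{theorem}

\subsection*{Why the exponent is $1-H$}
Throughout, $\theta:=1-H$. Let $W$ be two-sided and look backward in time:
\begin{equation}\label{eq:D}
D_T:=\max_{-T\le t\le0}W_t\ge0,\qquad p(T,y):=\mathbb P(D_T\le y),\qquad p(T):=p(T,1).
\end{equation}
Since $W_0=0$, $D_T$ is the distance of the present position from the maximum over the last $T$ time units. By time reversal and self-similarity,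
\begin{equation}\label{eq:scal}
p(T,y)=\mathbb P\Big(\max_{[0,T]}W\le y\Big)=p\big(Ty^{-1/H}\big),\qquad y>0,
\end{equation}
which already forces the factor $x^{(1-H)/H}$ in Theorem~\ref{thm:main}. Let $R:=\max_{[0,1]}W$ and $\kappa:=\mathbb E R$; then $\kappa>0$ because $R\ge W_1^+$, and $\kappa<\infty$ by Fernique's theorem, recalled in Section~\ref{sec:chain}. In the next unit of time the running maximum rises by
\[
(R-D_T)^+=\max_{[-T,1]}W-\max_{[-T,0]}W .
\]
Subtract the centered variable $W_{-T}$ from both maxima. By stationarity of increments and self-similarity their expectations are $\kappa(T+1)^H$ and $\kappa T^H$. With the concavity of $T\mapsto T^H$ this gives the one exact formula on which everything rests: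
\begin{equation}\label{eq:flux}
\mathbb E\big[(R-D_T)^+\big]=\kappa\big((T+1)^H-T^H\big)\le\kappa H\,T^{-\theta},\qquad T^\theta\,\mathbb E\big[(R-D_T)^+\big]\xrightarrow[T\to\infty]{}\kappa H .
\end{equation}
We call $\kappa H$ the \emph{flux}. Heuristically, a new record is set in $[0,1]$ only when $D_T$ is of order one, and then the gain is of order one. So $p(T)$ should have the order $T^{-\theta}$ of the left side of \eqref{eq:flux}.

\subsection*{Why the order is not enough}
Bounds of the form $C^{-1}\le T^\theta p(T)\le C$, together with the monotonicity of $p$, do not give a limit: the function $T^{-\theta}(2+\epsilon\sin\log T)$ with $0<\epsilon<\theta$ is decreasing and obeys such bounds. Scaling does not help either: \eqref{eq:scal} turns the limiting behavior along $T_i$ into the limiting behavior along $sT_i$, but does not say that the two agree. Formula \eqref{eq:flux} fixes one linear functional of the limit, and the task is to show that this functional determines the limit.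

\subsection*{Plan}
Section~\ref{sec:bm} carries out the idea for Brownian motion. Section~\ref{sec:chain} splits fBm into the contributions of past and future noise and defines a Markov chain whose state is the pair (past noise, distance from the maximum). Section~\ref{sec:apriori} proves estimates on the rare event $\{D_T\le y\}$ that lose no power of $T$. Section~\ref{sec:limit} shows that the rescaled laws of the state have limit points, that these are invariant for the chain, and that they all have flux $\kappa H$. Sections~\ref{sec:ergodic} and~\ref{sec:unique} compare two limit points, and Section~\ref{sec:proofs} deduces the theorems.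

\section{The Brownian case}\label{sec:bm}

Let $H=\frac12$. By the reflection principle $D_T$ has the law of $|W_T|$, so the measure $T^{1/2}\,\mathbb P(D_T\in dx)$ has density $\sqrt{2/\pi}\,e^{-x^2/2T}$ and converges, on bounded sets, to $\sqrt{2/\pi}\,dx$. Thus $\ell_{1/2}=\sqrt{2/\pi}$, and the limit has infinite mass. Here is how the general argument sees this limit without the explicit law.

\emph{A Markov chain.} Seen from time $1$, the distance from the maximum over $[-T,1]$ is $\max(D_T,R)-W_1$, and it has the law of $D_{T+1}$. The future $(W_t)_{t\ge0}$ is independent of $D_T$. So the chain $d\mapsto\max(d,R)-W_1$ maps the law of $D_T$ to the law of $D_{T+1}$, and one expects every limit point $\nu$ of $T^{1/2}\,\mathbb P(D_T\in dx)$ to be an invariant measure of this chain. Started from $d$, the chain is at time $k$ at $d_k=M_k-W_k$, where $M_t=\max(d,\max_{[0,t]}W)$.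

\emph{The flux normalizes.} An invariant measure may be multiplied by a constant, and \eqref{eq:flux} fixes the constant. Suppose we knew only that $\nu=a\,dx$ for some $a$. Since $R$ has the law of $|W_1|$,
\[
\int_0^\infty\mathbb E(R-x)^+\,a\,dx=\tfrac a2\,\mathbb E R^2=\tfrac a2,\qquad\kappa H=\tfrac12\,\mathbb E|W_1|=\tfrac12\sqrt{2/\pi},
\]
and equating the two gives $a=\sqrt{2/\pi}$.

\emph{Coupling identifies the shape.} For general $H$ the shape of $\nu$ is not available, so we compare two limit points directly. Let $g\ge0$ be continuous with compact support. Because $\nu$ is infinite, time averages of $g(d_k)$ carry no information; the meaningful quantity is a ratio. Over a long window the sum $\sum_kg(d_k)$ should be close to $\rho$ times the rise of $M$ over the window, where $\rho=\int g\,d\nu/(\kappa H)$; in the present case $\rho=2\int_0^\infty g(x)\,dx$. Suppose two limit points had ratios $\rho\ne\rho'$. Take starting points $d,d'\le A\sqrt n$ that are typical for the one and the other, and drive both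 by the same Brownian path. On the event that $W$ exceeds $A\sqrt n$ before time $2n$ we have $M_k=M'_k=\max_{[0,k]}W$ and $d_k=d_k'$ for all $k\ge2n$. If moreover $M_{3n}-M_{2n}\ge\sqrt n$, the common sum $\sum_{k=2n}^{3n-1}g(d_k)$ cannot be within $o(\sqrt n)$ of both $\rho(M_{3n}-M_{2n})$ and $\rho'(M_{3n}-M_{2n})$. By scaling, the event $\{\max_{[0,2n]}W>A\sqrt n,\ \max_{[0,3n]}W-\max_{[0,2n]}W\ge\sqrt n\}$ has a positive probability that does not depend on $n$. So $\rho=\rho'$, and since the fluxes agree, the integrals of $g$ agree.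

For $H\neq\frac12$ two things change. The future of $W$ depends on its past, so the state has to include the whole past of the driving noise. And two systems with different pasts and the same future noise no longer follow the same path; the difference has to be removed by shifting the noise of one of them, at a cost that stays bounded as $n\to\infty$.

\section{Past, future and the Markov chain}\label{sec:chain}

Fix $H\in(0,1)$ and put $\alpha:=H-\frac12\in(-\frac12,\frac12)$. The letters $C,C_m,\dots$ denote finite constants that depend only on $H$, on the exponents $\beta,\beta',\gamma,\gamma'$ fixed below and on the displayed indices; they may change from line to line.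

\subsection{Gaussian facts}
Let $B$ be a two-sided Brownian motion with $B_0=0$, $B^-=(B_t)_{t\le0}$, $B^+=(B_t)_{t\ge0}$, and let $\mathbb W$ be the law of $B^+$ on the space $C_0[0,\infty)$ of continuous paths $\omega$ with $\omega(0)=0$. We use the following standard results.

\emph{Mandelbrot--Van Ness representation.} Let $x_+^\alpha=x^\alpha$ for $x>0$ and $x_+^\alpha=0$ for $x\le0$. For a suitable $c=c_H>0$ the Wiener integrals
\begin{equation}\label{eq:mvn}
W_t=c\int_{\mathbb R}\big[(t-u)_+^\alpha-(-u)_+^\alpha\big]\,dB_u,\qquad t\in\mathbb R,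
\end{equation}
have covariance \eqref{eq:cov} and a continuous version. From now on $W$ is this version. Note that $(W_t)_{t\le s}$ is determined by $(B_u)_{u\le s}$ for $s\ge0$; in particular $(B^-,D_T)$ is independent of $B^+$. Changing variables in \eqref{eq:mvn} shows that the fBm built from $B_{s+\cdot}-B_s$ is $W_{s+\cdot}-W_s$ and the fBm built from $n^{-1/2}B_{n\cdot}$ is $n^{-1/2-\alpha}W_{n\cdot}$. Hence, for $s\in\mathbb R$ and $n>0$,
\begin{equation}\label{eq:inv}
(B_{s+\cdot}-B_s,\ W_{s+\cdot}-W_s)\ \overset d=\ (B,W)\ \overset d=\ \big(n^{-1/2}B_{n\cdot},\ n^{-H}W_{n\cdot}\big).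
\end{equation}

\emph{Slepian's lemma.} If $(Y_i)$ and $(Y_i')$ are centered Gaussian vectors with $\mathbb EY_i^2=\mathbb EY_i'^2$ and $\mathbb EY_iY_j\ge\mathbb EY_i'Y_j'$, then $\mathbb P(Y_i\le a_i\ \forall i)\ge\mathbb P(Y'_i\le a_i\ \forall i)$ for all real $a_i$.

\emph{Cameron--Martin theorem.} If a variable $\xi$ and a continuous process $Y$ on a compact interval $J$ are jointly centered Gaussian and $h(t)=\mathbb E[\xi Y_t]$, then for measurable $\Psi\ge0$ on $C(J)$
\begin{equation}\label{eq:tilt0}
\mathbb E\big[e^{\xi}\,\Psi(Y)\big]=e^{\operatorname{Var}\xi/2}\,\mathbb E\,\Psi(Y+h).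
\end{equation}
For $h\in L^2[0,\infty)$ the law of $B^++\int_0^\cdot h$ has the positive density $\mathcal E_h=\exp(\int h\,d\omega-\frac12\|h\|_2^2)$ with respect to $\mathbb W$, and $\int\mathcal E_h^2\,d\mathbb W=e^{\|h\|_2^2}$. So this law is equivalent to $\mathbb W$, and by the Cauchy--Schwarz inequality
\begin{equation}\label{eq:cs}
\mathbb P\Big(B^++\int_0^\cdot h\in O\Big)\le e^{\|h\|_2^2/2}\,\mathbb W(O)^{1/2}\qquad\text{for measurable }O\subset C_0[0,\infty).
\end{equation}

\emph{Kolmogorov's continuity criterion.} Let $(Y_u)_{0\le u\le1}$ be a continuous process on a finite measure space $(\,\cdot\,,\mu)$ with $\int|Y_u-Y_v|^m\,d\mu\le K|u-v|^{m/2}$, and let $\beta'>0$ satisfy $m(\frac12-\beta')>1$. Then the $\beta'$-H\"older constant of $Y$ has $m$-th moment at most $C_mK$. The constant does not depend on the mass of $\mu$, because hypothesis and conclusion are both linear in $\mu$.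

\emph{Fernique's theorem.} The supremum of the modulus of a continuous Gaussian process on a compact interval has Gaussian tails, hence moments of all orders.

\subsection{The space of pasts}
For $t\ge0$ the integral \eqref{eq:mvn} splits into a part over $u<0$ and a part over $0<u<t$. A Wiener integral is defined only almost surely. We want to start the dynamics from an arbitrary deterministic past, to pass to weak limits, and to subtract two pasts from each other. So we rewrite the first part, by integration by parts, as a continuous linear function of the path $B^-$ on a Banach space that carries Brownian motion.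

Fix exponents
\[
(-\alpha)^+<\beta<\beta'<\tfrac12<\gamma'<\gamma<\min(1,1-\alpha).
\]
There is room for $\beta$ because $H>0$ and for $\gamma$ because $H<1$. Let $w(s)=s^\beta$ for $0<s\le1$ and $w(s)=s^\gamma$ for $s\ge1$, and define $w'$ in the same way from $\beta',\gamma'$. Then $w$ is nondecreasing, $w'\le w$, and $w'/w\to0$ at $0$ and at $\infty$. Let $E$ be the space of continuous $b:(-\infty,0]\to\mathbb R$ with $b(0)=0$ and $b(-s)/w(s)\to0$ as $s\to0$ and as $s\to\infty$, with the norm $\|b\|_w=\sup_{s>0}|b(-s)|/w(s)$. The map $b\mapsto b(-\cdot)/w$ is an isometry onto the space of continuous functions on $(0,\infty)$ that vanish at both ends, so $E$ is a separable Banach space. Its Borel $\sigma$-field is generated by the evaluations, since the norm is a supremum over rational $s$. Almost surely $\|B^-\|_{w'}<\infty$, and hence $B^-\in E$: near $0$ by H\"older continuity of order $\beta'<\frac12$, and near $\infty$ by H\"older continuity of order $1-\gamma'<\frac12$ at $0$ of the Brownian motion $s\mapsto sB_{-1/s}$.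 To measure a past at time scale $n\ge1$ we use
\[
\|b\|_{(n)}:=\sup_{s>0}\frac{|b(-s)|}{n^{1/2}\,w(s/n)},\qquad\|b\|_{(1)}=\|b\|_w .
\]
These norms are equivalent, because $w(s/n)\le w(s)\le n^\gamma w(s/n)$. Let $[b]_j$ be the $\beta'$-H\"older constant of $b$ on $[-2^j,0]$. The stronger weight $w'$ serves only to produce compact sets.

\begin{lemma}\label{lem:compact}
If $\|\cdot\|_{w'}$ and each $[\,\cdot\,]_j$, $j\ge0$, are bounded on $\mathcal K\subset E$, then $\mathcal K$ is relatively compact in $E$.
\end{lemma}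

\begin{proof}
Let $L=\sup_{\mathcal K}\|\cdot\|_{w'}$. By the Arzel\`a--Ascoli theorem every sequence in $\mathcal K$ has a subsequence $b^{(i)}$ that converges locally uniformly to some $b$ with $\|b\|_{w'}\le L$, so $b\in E$. The ratio $|b^{(i)}(-s)-b(-s)|/w(s)$ is at most $2Lw'(s)/w(s)$, which is small for $s\notin[\epsilon,1/\epsilon]$ when $\epsilon$ is small, and it tends to $0$ uniformly on $[\epsilon,1/\epsilon]$.
\end{proof}

For $b\in E$ and $t\ge0$ put
\[
\varphi_t(b):=c\alpha\int_{-\infty}^0\big[(t-u)^{\alpha-1}-(-u)^{\alpha-1}\big]\,b(u)\,du .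
\]
This is linear in $b$, and it vanishes identically for $H=\frac12$. The next lemma says that a past of Brownian size at scale $n$ moves the future by the order $n^H$ of fBm at that scale, and does so smoothly away from time $0$.

\begin{lemma}\label{lem:phi}
For $b\in E$ the function $t\mapsto\varphi_t(b)$ is continuous on $[0,\infty)$, $C^2$ on $(0,\infty)$, and $\varphi_0(b)=0$. There is $C_0\ge1$ such that for all $n\ge1$ and $b\in E$
\begin{equation}\label{eq:phi}
\sup_{0\le t\le4n}|\varphi_t(b)|\le C_0n^H\|b\|_{(n)},\qquad\sup_{n/2\le t\le4n}\big(n|\varphi_t'(b)|+n^2|\varphi_t''(b)|\big)\le C_0n^H\|b\|_{(n)}.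
\end{equation}
\end{lemma}

\begin{proof}
Substitute $u=-ns$, $t=n\tau$ with $0\le\tau\le4$, and use $|b(-ns)|\le n^{1/2}w(s)\|b\|_{(n)}$. Since $n^{\alpha-1}\cdot n\cdot n^{1/2}=n^H$,
\[
|\varphi_t(b)|\le c|\alpha|\,n^H\|b\|_{(n)}\int_0^\infty\big|(\tau+s)^{\alpha-1}-s^{\alpha-1}\big|\,w(s)\,ds .
\]
As $\alpha-1<0$, the integrand is at most $\min\big(s^{\alpha-1},4(1-\alpha)s^{\alpha-2}\big)w(s)$, the second bound by the mean value theorem. This is integrable at $0$ because $\alpha+\beta>0$ and at $\infty$ because $\alpha+\gamma<1$. The same majorant gives continuity in $t$ by dominated convergence. For $t>0$ and $i=1,2$ we may differentiate under the integral: the $i$-th derivative is a constant times $\int(t-u)^{\alpha-1-i}b(u)\,du$, which for $\tau\ge\frac12$ is at most $n^{H-i}\|b\|_{(n)}\int_0^\infty(\frac12+s)^{\alpha-1-i}w(s)\,ds$ in modulus, and the last integral is finite because $\alpha+\gamma<1$.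
\end{proof}

Next we identify $\varphi_t$ with the Wiener integral. Fix $t\geq 0$ and let $k(u)=(t-u)^\alpha-(-u)^\alpha$ for $u<0$, so that $\varphi_t(b)=-c\int k'b\,du$. Let $b$ be a random element of $E$ whose increments are those of a Brownian motion either on all of $(-\infty,0]$, or on $[-L_0,0]$ with $b$ constant on $(-\infty,-L_0]$. Then
\begin{equation}\label{eq:ibp}
\varphi_t(b)=c\int k(u)\,db(u)\qquad\text{a.s.},
\end{equation}
the Wiener integral being taken over $(-\infty,0]$ in the first case and over $[-L_0,0]$ in the second. Indeed, $k$ is smooth on $[-L,-\epsilon]$, so $\int_{-L}^{-\epsilon}k\,db=k(-\epsilon)b(-\epsilon)-k(-L)b(-L)-\int_{-L}^{-\epsilon}k'b\,du$. As $\epsilon\to0$ and $L\to\infty$ the left side converges in $L^2$, and the boundary terms vanish because $|k(-\epsilon)|\,\epsilon^\beta\le C_t\,\epsilon^{\beta+\min(\alpha,0)}$ and $|k(-L)|\,L^\gamma\le C_tL^{\alpha-1+\gamma}$.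

\begin{lemma}\label{lem:psi}
There is a measurable map $\psi:C_0[0,\infty)\to C[0,\infty)$ with $\psi_t(B^+)=c\int_0^t(t-u)^\alpha\,dB_u$ a.s.\ for each $t$, and
\begin{equation}\label{eq:decomp}
W_t=\varphi_t(B^-)+\psi_t(B^+)\qquad\text{for all }t\ge0,\ \text{a.s.}
\end{equation}
There is also a measurable $\psi^1:C_0[0,1]\to C[0,1]$ with $\psi^1(\omega|_{[0,1]})=\psi(\omega)|_{[0,1]}$ for $\mathbb W$-a.e.\ $\omega$. Under $\mathbb W$, $\psi$ is a continuous centered Gaussian process, $(\psi_{nt})_t\overset d=(n^H\psi_t)_t$, and $\sigma^2:=\operatorname{Var}\psi_1=c^2/(2H)>0$.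
\end{lemma}

\begin{proof}
For rational $t$ choose a measurable function $\psi_t$ on $C_0[0,\infty)$ that represents the Wiener integral. By \eqref{eq:mvn} and \eqref{eq:ibp}, a.s.\ $\psi_t(B^+)=W_t-\varphi_t(B^-)$ for all rational $t$, and the right side is continuous in $t$. So the measurable set of $\omega$ for which $t\mapsto\psi_t(\omega)$ is uniformly continuous on bounded sets of rationals has full $\mathbb W$-measure. Extend $\psi$ by continuity on this set and put $\psi=0$ off it. Then \eqref{eq:decomp} holds, and it identifies $\psi_t(B^+)$ with the Wiener integral for every fixed $t$. For $t\le1$ the representatives can be chosen as functions of $\omega|_{[0,1]}$, which gives $\psi^1$. The covariance $c^2\int_0^{s\wedge t}(t-u)^\alpha(s-u)^\alpha du$ is homogeneous of degree $2\alpha+1=2H$.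
\end{proof}

\subsection{The chain}
The state space is the Polish space $Z=E\times[0,\infty)$ with points $z=(b,d)$: a past noise, and a distance from the maximum. For $z=(b,d)$ and $\omega\in C_0[0,\infty)$ define the continued path and the running maximum,
\begin{equation}\label{eq:XM}
X_t=X_t(b,\omega):=\varphi_t(b)+\psi_t(\omega),\qquad M_t=M_t(z,\omega):=\max\Big(d,\max_{[0,t]}X\Big),\qquad t\ge0 .
\end{equation}
Note $X_0=0$ for a.e.\ $\omega$, and $M_0=d$. Let $b\oplus\omega$ be the path on $\mathbb R$ equal to $b$ on $(-\infty,0]$ and to $\omega$ on $[0,\infty)$. For integers $k\ge0$ let $\tau_k\omega=\omega(k+\cdot)-\omega(k)$, and let the state seen from time $k$ be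
\begin{equation}\label{eq:Uk}
U_k(z,\omega):=\big(\pi_k(b,\omega),\,M_k-X_k\big),\qquad\pi_k(b,\omega)(u):=(b\oplus\omega)(k+u)-\omega(k),\quad u\le0 .
\end{equation}
If $\omega$ is $\beta'$-H\"older on $[0,k]$, then $\pi_k(b,\omega)\in E$: it is $O(s^{\beta'})$ at $u=-s$ near $0$, and $|b(k-s)|+|\omega(k)|=o(w(s))$ as $s\to\infty$.

These definitions reproduce fBm. Take $z=(B^-,D_T)$ and $\omega=B^+$. Then $X=W$ on $[0,\infty)$ by \eqref{eq:decomp}, $\pi_k$ is the past of $B_{k+\cdot}-B_k$, and $M_k-X_k=\max_{[-T,k]}W-W_k$ is the maximum of $W_{k+\cdot}-W_k$ over $[-T-k,0]$. By \eqref{eq:inv},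
\begin{equation}\label{eq:push}
\Big(U_k\big((B^-,D_T),B^+\big),\ (X_{k+s}-X_k)_{-k\le s\le0}\Big)\ \overset d=\ \Big((B^-,D_{T+k}),\ (W_s)_{-k\le s\le0}\Big).
\end{equation}
Limit measures need not see the past as a Brownian path, so the flow property of $U_k$ is needed for every past $b$.

\begin{lemma}\label{lem:cocycle}
For $\mathbb W$-a.e.\ $\omega$ the following holds for all $z=(b,d)\in Z$ and all integers $k\ge0$: $U_k(z,\omega)\in Z$,
\begin{equation}\label{eq:cocycle}
X_{k+t}(b,\omega)-X_k(b,\omega)=X_t\big(\pi_k(b,\omega),\tau_k\omega\big)\quad\text{for all }t\ge0,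
\end{equation}
and $U_{k+1}(z,\omega)=U_1\big(U_k(z,\omega),\tau_k\omega\big)$.
\end{lemma}

\begin{proof}
Let $k\ge1$ and write $\pi_k(b,\omega)=b^{(1)}+b^{(2)}$ with $b^{(1)}(u)=b(u+k)\mathbf 1_{u\le-k}$ and $b^{(2)}(u)=\omega((k+u)^+)-\omega(k)$. Both lie in $E$ when $\omega$ is locally $\beta'$-H\"older. The substitution $v=u+k$ gives, for every $b$,
\[
\varphi_t(b^{(1)})=c\alpha\int_{-\infty}^0\big[(t+k-v)^{\alpha-1}-(k-v)^{\alpha-1}\big]b(v)\,dv=\varphi_{k+t}(b)-\varphi_k(b).
\]
The path $b^{(2)}$ depends on $\omega$ alone. By \eqref{eq:ibp} with $L_0=k$, $\varphi_t(b^{(2)})=c\int_0^k[(k+t-v)^\alpha-(k-v)^\alpha]\,d\omega(v)$ a.s. Adding $\psi_t(\tau_k\omega)=c\int_k^{k+t}(k+t-v)^\alpha d\omega(v)$ gives $\varphi_t(b^{(2)})+\psi_t(\tau_k\omega)=\psi_{k+t}(\omega)-\psi_k(\omega)$ a.s.\ for each $t$, hence for all $t$ by continuity, off a null set that does not involve $b$. This is \eqref{eq:cocycle}. For the last claim, $\pi_k(b,\omega)\oplus\tau_k\omega=(b\oplus\omega)(k+\cdot)-\omega(k)$, so the first components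 agree; by \eqref{eq:cocycle} the second component of the right side is
\[
\max\Big(M_k-X_k,\ \max_{[k,k+1]}X-X_k\Big)-(X_{k+1}-X_k)=M_{k+1}-X_{k+1}.\qedhere
\]
\end{proof}

One step uses only the noise on $[0,1]$. For $z\in Z$ and $\beta'$-H\"older $\omega^1\in C_0[0,1]$ define $U(z,\omega^1)$ by \eqref{eq:XM} and \eqref{eq:Uk} with $k=1$ and $\psi^1$ in place of $\psi$; for other $\omega^1$ put $U(z,\omega^1)=z$. Then $U_1(z,\omega)=U(z,\omega|_{[0,1]})$ for a.e.\ $\omega$ and all $z$. For fixed $\omega^1$ the map $z\mapsto U(z,\omega^1)$ is continuous. Indeed, for two pasts $b,b'$ the new pasts differ at $u=-s$ by $(b-b')(1-s)\mathbf 1_{s\ge1}$, whose norm is at most $\|b-b'\|_w$ because $w(s-1)\le w(s)$; and by \eqref{eq:phi} with $n=1$ the new distances differ by at most $|d-d'|+2C_0\|b-b'\|_w$. For fixed $z$ the map is measurable in $\omega^1$, so $U$ is jointly measurable. The \emph{transition kernel} $P(z,\cdot)$ is the law of $U(z,B^+|_{[0,1]})$. By dominated convergence $Pf(z)=\int f\,dP(z,\cdot)$ is bounded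 and continuous when $f$ is.

\subsection{Shifting the noise}
The coupling needs to add a prescribed smooth function $\zeta$ to $\psi$ by adding a drift to the noise.

\begin{lemma}\label{lem:shift}
(a) For $h\in L^2[0,\infty)$, a.s.\ $\psi_t(B^++\int_0^\cdot h)=\psi_t(B^+)+c\int_0^t(t-u)^\alpha h(u)\,du$ for all $t\ge0$.

(b) If $n\ge1$ and $\zeta\in C^2[0,4n]$ vanishes near $0$, there is $h$ supported in $[0,4n]$ with $|h|\le Cn^{1-\alpha}\sup|\zeta''|$ and $\zeta(t)=c\int_0^t(t-u)^\alpha h(u)\,du$ for $0\le t\le 4n$.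
\end{lemma}

\begin{proof}
(a) Fix $t$ and choose step functions $f_i\to c(t-\cdot)^\alpha\mathbf 1_{[0,t)}$ in $L^2$ such that the finite sums $\int f_i\,d\omega$ converge to $\psi_t(\omega)$ for $\mathbb W$-a.e.\ $\omega$. The law of $B'=B^++\int_0^\cdot h$ is equivalent to $\mathbb W$, so the convergence holds a.s.\ at $\omega=B^+$ and at $\omega=B'$; let $i\to\infty$ in $\int f_i\,dB'=\int f_i\,dB+\int f_ih\,du$. Both sides of (a) are continuous in $t$: the $L^2[0,\infty)$-distance between the kernels $c(t-\cdot)_+^\alpha$ and $c(s-\cdot)_+^\alpha$ is at most $\|W_t-W_s\|_{L^2}=|t-s|^H$ by \eqref{eq:mvn}.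

(b) The Riemann--Liouville integrals $I^sf(t)=\Gamma(s)^{-1}\int_0^t(t-u)^{s-1}f(u)\,du$, $s>0$, satisfy $I^sI^{s'}=I^{s+s'}$ by Fubini's theorem and the beta integral. On $[0,4n]$ put
\[
h(t)=\frac{I^{1-\alpha}\zeta''(t)}{c\,\Gamma(1+\alpha)}=\frac1{c\,\Gamma(1+\alpha)\Gamma(1-\alpha)}\int_0^t(t-u)^{-\alpha}\zeta''(u)\,du .
\]
Then $c\int_0^t(t-u)^\alpha h(u)\,du=I^{1+\alpha}I^{1-\alpha}\zeta''(t)=I^2\zeta''(t)=\zeta(t)$ because $\zeta(0)=\zeta'(0)=0$, and $\int_0^t(t-u)^{-\alpha}du\le(4n)^{1-\alpha}/(1-\alpha)$.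
\end{proof}

\section{Estimates on the event $\{D_T\le y\}$}\label{sec:apriori}

We need to know that on the rare event $\{D_T\le y\}$ the past noise still has Brownian size, with an error proportional to $T^{-\theta}$. The Cauchy--Schwarz inequality would give only $\mathbb E[Y;D_T\le y]\le\|Y\|_{L^2}\,p(T,y)^{1/2}$ and lose half of the exponent. The remedy has two parts: an exponential weight on a Gaussian variable is the same as a shift of the barrier (Lemma~\ref{lem:tilt}), and raising the barrier costs only a polynomial factor (Lemma~\ref{lem:level}).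

\begin{lemma}\label{lem:level}
There are $C,r>0$ with $p(T,y)\le C(1+y)^r\,p(T)$ for all $T>0$, $y\ge0$.
\end{lemma}

\begin{proof}
For $s,t\ge0$ we have $|t-s|\le\max(s,t)$, so $\mathbb EW_sW_t\ge0$ by \eqref{eq:cov}. This holds for every $H$, which is why the hypothesis $H\ge\frac12$ of the conjecture is not needed. Compare $W$ on finite subsets of $[0,T)$ and $[T,2T]$ with the vector in which the two blocks are made independent. Slepian's lemma, with barrier $1$ on the first block and $0$ on the second, and a passage to dense subsets give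
\[
p(2T)\ge p(T)\,\mathbb P\Big(\max_{[T,2T]}W\le0\Big)=p_0\,p(T),\qquad p_0:=\mathbb P\Big(\max_{[1,2]}W\le0\Big)\le\tfrac12 .
\]
Here $p_0>0$. Write $W_t=\mathbb E[W_tW_1]\,W_1+Y_t$, where $Y$ is continuous and independent of $W_1$ and $\mathbb E[W_tW_1]=\frac12(t^{2H}+1-(t-1)^{2H})\ge\frac12$ on $[1,2]$. For large $a$ the event $\{W_1\le-2a,\ \sup_{[1,2]}|Y|\le a\}$ has positive probability, and on it $W_t\le-a+a=0$ on $[1,2]$.

Let $r=H^{-1}\log_2(1/p_0)$. For $s\ge1$ and $i=\lceil\log_2s\rceil$ we get $p(T)\le p_0^{-i}p(2^iT)\le p_0^{-1}s^{rH}p(sT)$. For $y\ge1$ apply this with $Ty^{-1/H}$ in place of $T$ and $s=y^{1/H}$; by \eqref{eq:scal}, $p(T,y)\le p_0^{-1}y^rp(T)$. For $y\le1$, $p(T,y)\le p(T)$.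
\end{proof}

\begin{lemma}\label{lem:tilt}
Let $f\in L^2(-\infty,0]$, $\xi=\int f\,dB$ and $h(v)=\mathbb E[\xi\,W_{-v}]$. If $h\ge-l$ on $[0,\infty)$ with $l\geq 0$, then $\mathbb E[e^\xi;D_T\le y]\le e^{\|f\|_2^2/2}\,p(T,y+l)$. If $f$ is supported in $[-L,0]$, then $|h|\le2\sigma\|f\|_2L^H$.
\end{lemma}

\begin{proof}
By \eqref{eq:tilt0}, $\mathbb E[e^\xi;D_T\le y]=e^{\|f\|_2^2/2}\,\mathbb P\big(W_{-v}+h(v)\le y\text{ for }0\le v\le T\big)$, and the event implies $D_T\le y+l$. If $f$ is supported in $[-L,0]$, then $h(v)=c\int_{-L}^0[(-v-u)_+^\alpha-(-u)^\alpha]f(u)\,du$, and each of the two kernels has squared $L^2[-L,0]$-norm at most $\int_0^Ls^{2\alpha}ds=L^{2H}/(2H)=\sigma^2L^{2H}/c^2$.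
\end{proof}

The upper bound now follows the heuristic of the introduction: if $D_T\le1$, then with probability bounded below the maximum rises by at least $1$ in the next unit of time. The danger is that the past, conditioned to be unusual, pushes $W_1$ far down; tilting excludes this.

\begin{lemma}\label{lem:upper}
$p(T,y)\le C(1+y)^r\,T^{-\theta}$ for all $T>0$, $y\ge0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:level} it suffices to treat $y=1$. Write $W_1=\varphi_1+\psi_1$ with $\varphi_1=\varphi_1(B^-)$ and $\psi_1=\psi_1(B^+)$. By \eqref{eq:ibp}, $\xi=-\varphi_1$ is a Wiener integral over $(-\infty,0]$, and its variance is at most $1$. Since $\psi_1$ is independent of $W_{-v}$,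
\[
h(v)=-\mathbb E[W_1W_{-v}]=\tfrac12\big((1+v)^{2H}-1-v^{2H}\big)\ge-\tfrac12 .
\]
Lemmas~\ref{lem:tilt} and~\ref{lem:level} give $\mathbb E[e^{-\varphi_1};D_T\le1]\le e^{1/2}p(T,\frac32)\le C_1p(T)$. Choose $a>0$ with $e^{-a}C_1\le\frac12$. Then $\mathbb P(\varphi_1<-a,\,D_T\le1)\le\frac12p(T)$, so $\mathbb P(\varphi_1\ge-a,\,D_T\le1)\ge\frac12p(T)$. On $\{\varphi_1\ge-a,\ D_T\le1,\ \psi_1\ge a+2\}$ we have $R-D_T\ge W_1-1\ge1$. As $\psi_1$ is independent of $B^-$ and has variance $\sigma^2>0$, \eqref{eq:flux} gives $\frac12\,p(T)\,\mathbb P(\psi_1\ge a+2)\le\mathbb E(R-D_T)^+\le\kappa HT^{-\theta}$.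
\end{proof}

\begin{lemma}\label{lem:moments}
For all $m\ge1$, $j\ge0$, $T>0$, $y\ge0$,
\[
\mathbb E\big[(1+\|B^-\|_{w'})^m;D_T\le y\big]\le C_m(1+y)^rT^{-\theta},\qquad\mathbb E\big[[B^-]_j^m;D_T\le y\big]\le C_{m,j}(1+y)^rT^{-\theta}.
\]
The first bound holds also with $w$, since $\|\cdot\|_w\le\|\cdot\|_{w'}$. The exponent $r$ does not depend on $m$.
\end{lemma}

\begin{proof}
Since $x^m\le1+x^{m'}$ for $x\geq0$, $m\le m'$, Lemma~\ref{lem:upper} lets us assume that $m(\frac12-\beta')>1$ and $m(\gamma'-\frac12)>Hr$. Let $0\le s'<s\le2^j$ and $\delta=s-s'$. The functions $f=\pm\delta^{-1/2}\mathbf 1_{[-s,-s']}$ have norm $1$ and support in $[-2^j,0]$. By $e^{|x|}\le e^x+e^{-x}$ and Lemmas~\ref{lem:tilt} and~\ref{lem:upper},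
\[
\mathbb E\big[e^{|B_{-s}-B_{-s'}|/\sqrt\delta};D_T\le y\big]\le C\big(1+y+2\sigma2^{jH}\big)^rT^{-\theta}\le C\,2^{jHr}(1+y)^rT^{-\theta}.
\]
As $x^m\le C_me^x$ for $x\ge0$, $\mathbb E[|B_{-s}-B_{-s'}|^m;D_T\le y]\le C_m\,\delta^{m/2}\,2^{jHr}(1+y)^rT^{-\theta}$. Apply Kolmogorov's criterion to $Y_u=B_{-2^ju}$, $0\le u\le1$, under the finite measure $\mathbb P[\,\cdot\,;D_T\le y]$, with $K=C_m2^{jm/2+jHr}(1+y)^rT^{-\theta}$. The H\"older constant of $Y$ is $2^{j\beta'}[B^-]_j$, so
\[
\mathbb E\big[[B^-]_j^m;D_T\le y\big]\le C_m\,2^{jm(1/2-\beta')+jHr}(1+y)^rT^{-\theta}.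
\]
For $j\ge1$ and $2^{j-1}\le s\le2^j$ we have $|B_{-s}|/s^{\gamma'}\le2\cdot2^{j(\beta'-\gamma')}[B^-]_j$, and for $s\le1$ we have $|B_{-s}|/s^{\beta'}\le[B^-]_0$. Hence $\|B^-\|_{w'}^m\le[B^-]_0^m+2^m\sum_{j\ge1}2^{jm(\beta'-\gamma')}[B^-]_j^m$, and the expectations of the terms on $\{D_T\le y\}$ are bounded by $C_m(1+y)^rT^{-\theta}$ times the summable sequence $2^{-j(m(\gamma'-1/2)-Hr)}$.
\end{proof}

The chain maps the law at $T$ to the law at $T+1$. To obtain invariance in the limit we show that the remote end of the window does not matter: when $D_T$ is bounded, the path at time $-T$ is typically of order $T^H$ below the barrier.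

\begin{lemma}\label{lem:far}
For every $x\ge0$, $T^\theta\,\mathbb P(D_T\le x,\ D_{T+1}\ne D_T)\to0$ as $T\to\infty$.
\end{lemma}

\begin{proof}
By time reversal the probability equals $\mathbb P(\max_{[0,T]}W\le x,\ \max_{[T,T+1]}W>\max_{[0,T]}W)$. On this event $\max_{[T,T+1]}W>0$, so for $\epsilon>0$ either $W_T\ge-\epsilon T^H$ or $\max_{[T,T+1]}(W-W_T)>\epsilon T^H$. The second alternative has probability $\mathbb P(R>\epsilon T^H)\le\mathbb ER^m(\epsilon T^H)^{-m}=o(T^{-\theta})$ for $mH>\theta$. For the first, write $W_T=\xi_1+\xi_2$ with $\xi_2=c\int_{T/2}^T(T-u)^\alpha dB_u$. The variable $\xi_2$ is normal with variance $\sigma^2(T/2)^{2H}$, so its density is at most $CT^{-H}$, and it is independent of $(B_u)_{u\le T/2}$, which determines $\xi_1$ and $(W_v)_{0\le v\le T/2}$. With Lemma~\ref{lem:upper},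
\[
\mathbb P\Big(\max_{[0,T/2]}W\le x,\ -\epsilon T^H\le W_T\le x\Big)\le p(T/2,x)\,CT^{-H}(\epsilon T^H+x)\le C_x\big(\epsilon+xT^{-H}\big)T^{-\theta}.
\]
Let $T\to\infty$, then $\epsilon\to0$.
\end{proof}

\section{Limit points}\label{sec:limit}

Let $\nu_T:=T^\theta\cdot\mathrm{Law}(B^-,D_T)$, a finite measure on $Z$ whose mass $T^\theta$ escapes to large $d$. The right notion of convergence is therefore weak convergence on bounded ranges of $d$. Let $\mathcal T$ be the set of bounded continuous $f$ on $Z$ that vanish for $d\ge x$, for some $x$ depending on $f$. For integers $j\ge1$ fix continuous $\chi_j:[0,\infty)\to[0,1]$ with $\chi_j=1$ on $[0,j]$ and $\chi_j=0$ on $[j+1,\infty)$; then $\chi_i\chi_j=\chi_j$ for $i>j$. A measure $\mu$ that is finite on each $\{d\le x\}$ is determined by its integrals over $\mathcal T$, since these determine the finite measures $\chi_j(d)\mu$, which increase to $\mu$. A measure $\nu$ on $Z$, finite on each $\{d\le x\}$, is a \emph{limit point} along $T_i\to\infty$, written $\nu_{T_i}\to\nu$,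 if $\int f\,d\nu_{T_i}\to\int f\,d\nu$ for all $f\in\mathcal T$.

\begin{lemma}\label{lem:exist}
Every sequence $T_i\to\infty$ has a subsequence along which a limit point exists.
\end{lemma}

\begin{proof}
Fix $j$. By Lemma~\ref{lem:upper} the measures $\chi_j\nu_T$ have bounded mass. By Lemma~\ref{lem:moments} with $m=1$ and Markov's inequality, their mass outside $\mathcal K\times[0,j+1]$, where $\mathcal K=\{\|b\|_{w'}\le L,\ [b]_i\le L_i\ \forall i\}$, is at most $C_j/L+\sum_iC_{j,i}/L_i$, which is as small as we like for suitable $L,L_i$; and $\mathcal K$ is relatively compact by Lemma~\ref{lem:compact}. Prokhorov's theorem says that a tight family of measures of bounded mass on a Polish space is relatively compact for weak convergence. With a diagonal argument we get a subsequence along which $\chi_j\nu_{T_i}\to\nu^{(j)}$ weakly for all $j$. For $i'>j$, $\chi_j\nu^{(i')}=\nu^{(j)}$; so $\nu^{(j)}$ increases with $j$ to a measure $\nu$ with $\chi_j\nu=\nu^{(j)}$, finite on $\{d\le j\}$. If $f\in\mathcal T$ vanishes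 for $d\ge j$, then $f=f\chi_j$ and $\int f\,d\nu_{T_i}\to\int f\,d\nu^{(j)}=\int f\,d\nu$.
\end{proof}

Let $\mathcal M$ be the set consisting of all $\nu_T$, $T>0$, and all limit points. The functions we must integrate, such as the expected rise of the maximum, do not vanish for large $d$; they are small there because the path must climb a height $d$. We control this at every time scale $n$ at once. For integers $n\ge1$ define, as functions of $(z,\omega)$,
\[
\eta_n:=n^{-H}d,\qquad V_n:=C_0\|b\|_{(n)}+n^{-H}\max_{[0,n]}|\psi(\omega)|,\qquad\text{so that}\quad\max_{[0,n]}|X|\le n^HV_n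
\]
by \eqref{eq:phi}. The path can come within distance $xn^H$ of the old maximum before time $n$ only if $\eta_n\le x+V_n$.

\begin{lemma}\label{lem:env}
For all $\mu\in\mathcal M$, $n\ge1$, $m\ge1$, $y\ge0$,
\begin{equation}\label{eq:env1}
\int(1+V_n)^m\,\mathbf 1\{\eta_n\le y\}\,d(\mu\otimes\mathbb W)\le C_m(2+y)^r\,n^\theta .
\end{equation}
For every $x\ge0$ there is a finite nonincreasing function $\epsilon_x$ on $[-1,\infty)$ with $\epsilon_x(y)\to0$ as $y\to\infty$ such that for all $\mu\in\mathcal M$, $n\ge1$, $y\ge-1$,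
\begin{equation}\label{eq:env2}
\int(1+V_n)^2\,\mathbf 1\{y<\eta_n\le x+V_n\}\,d(\mu\otimes\mathbb W)\le\epsilon_x(y)\,n^\theta .
\end{equation}
For $y=-1$ the condition $y<\eta_n$ is void.
\end{lemma}

\begin{proof}
Under the scaling in \eqref{eq:inv}, $\|B^-\|_{(n)}$ is the $w$-norm of the past of $n^{-1/2}B_{n\cdot}$, and $n^{-H}D_T$ is the maximum of $n^{-H}W_{n\cdot}$ over $[-T/n,0]$. Lemma~\ref{lem:moments} at time $T/n$ gives
\[
\int_{\{\eta_n\le y\}}(1+\|b\|_{(n)})^m\,d\nu_T\le T^\theta\,C_m(1+y)^r(T/n)^{-\theta}=C_m(1+y)^rn^\theta .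
\]
For a limit point, test with $\min\{(1+\|b\|_{(n)})^m,L\}$ times a continuous function of $\eta_n$ with values in $[0,1]$ that is $1$ on $[0,y]$ and $0$ on $[y+1,\infty)$; this is in $\mathcal T$, and $L\uparrow\infty$ gives the same bound with $2+y$ in place of $1+y$. Now $1+V_n\le C_0(1+\|b\|_{(n)})(1+n^{-H}\max_{[0,n]}|\psi|)$, and the last factor depends on $\omega$ only, has a law independent of $n$ by Lemma~\ref{lem:psi}, and has all moments. This proves \eqref{eq:env1}.

Let $\epsilon_x(y)$ be the supremum over $\mu,n$ of $n^{-\theta}$ times the left side of \eqref{eq:env2}; it is nonincreasing. Let $m>r+1$ and let $k\ge x$ be an integer. On $\{k<\eta_n\le k+1,\ \eta_n\le x+V_n\}$ we have $1+V_n\ge1+k-x$, so $(1+V_n)^2\le(1+V_n)^{2+m}(1+k-x)^{-m}$. By \eqref{eq:env1}, for integers $y\ge x$, $\epsilon_x(y)\le C\sum_{k\ge y}(3+k)^r(1+k-x)^{-m}$, the tail of a convergent series. Finally $\epsilon_x(-1)\le\epsilon_x(\lceil x\rceil)+C(2+\lceil x\rceil)^r$ by \eqref{eq:env1} again.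
\end{proof}

\begin{lemma}\label{lem:conv}
Let $f$ be continuous on $Z$ and suppose that for some $K,x\ge0$ and $n\ge1$
\[
|f(z)|\le K\int(1+V_n)\,\mathbf 1\{\eta_n\le x+V_n\}\,d\mathbb W,\qquad z\in Z .
\]
If $\nu_{T_i}\to\nu$, then $f$ is $\nu$-integrable and $\int f\,d\nu_{T_i}\to\int f\,d\nu$.
\end{lemma}

\begin{proof}
Let $f_{j,L}=\chi_j(d)\cdot\max(-L,\min(f,L))\in\mathcal T$. Then $|f-f_{j,L}|\le|f|\mathbf 1\{d>j\}+f^2/L$. By \eqref{eq:env2} and the Cauchy--Schwarz inequality for $\mathbb W$, for all $\mu\in\mathcal M$,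
\[
\int_{\{d>j\}}|f|\,d\mu\le K\,\epsilon_x(jn^{-H})\,n^\theta,\qquad\int f^2\,d\mu\le K^2\epsilon_x(-1)\,n^\theta .
\]
So $\sup_{\mu\in\mathcal M}\int|f-f_{j,L}|\,d\mu\to0$ as $j,L\to\infty$, while $\int f_{j,L}\,d\nu_{T_i}\to\int f_{j,L}\,d\nu$ for fixed $j,L$.
\end{proof}

The expected rise of the maximum in one step from the state $z$ is
\[
\bar F(z):=\int\Big(\max_{[0,1]}X-d\Big)^+d\mathbb W .
\]
It satisfies $\bar F(z)>0$ for \emph{every} $z$, because $X_1=\varphi_1(b)+\psi_1$ exceeds $d$ with positive probability.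

\begin{proposition}\label{prop:limit}
Every limit point $\nu$ satisfies $\int\bar F\,d\nu=\kappa H$ and $\nu P=\nu$.
\end{proposition}

\begin{proof}
Let $\nu_{T_i}\to\nu$.

\emph{Flux.} By \eqref{eq:phi}, $|\bar F(z)-\bar F(z')|\le C_0\|b-b'\|_w+|d-d'|$, and $(\max_{[0,1]}X-d)^+\le V_1\mathbf 1\{\eta_1\le V_1\}$. So Lemma~\ref{lem:conv} applies with $n=1$, $x=0$. Since $B^+$ is independent of $(B^-,D_T)$, \eqref{eq:decomp} and \eqref{eq:flux} give $\int\bar F\,d\nu_T=T^\theta\,\mathbb E(R-D_T)^+\to\kappa H$.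

\emph{Invariance.} By \eqref{eq:push} with $k=1$, $\nu_TP=(T/(T+1))^\theta\,\nu_{T+1}$. Let $f\in\mathcal T$ vanish for $d\ge x$. Since $D_{T+1}\ge D_T$, the values $f(B^-,D_{T+1})$ and $f(B^-,D_T)$ can differ only if $D_T<x$ and $D_{T+1}\ne D_T$. Therefore
\[
\Big|\int Pf\,d\nu_T-\int f\,d\nu_T\Big|=T^\theta\,\big|\mathbb Ef(B^-,D_{T+1})-\mathbb Ef(B^-,D_T)\big|\le2\|f\|_\infty T^\theta\,\mathbb P(D_T\le x,\,D_{T+1}\ne D_T),
\]
which tends to $0$ by Lemma~\ref{lem:far}. If the new distance $M_1-X_1$ is at most $x$, then $d\le M_1\le x+X_1\le x+V_1$. Hence $|Pf(z)|\le\|f\|_\infty\mathbb W(\eta_1\le x+V_1)$, and Lemma~\ref{lem:conv} applies to the continuous function $Pf$. We obtain $\int Pf\,d\nu=\lim\int Pf\,d\nu_{T_i}=\lim\int f\,d\nu_{T_i}=\int f\,d\nu$. Also $\nu P(d\le x)\le(\nu\otimes\mathbb W)(\eta_1\le x+V_1)\le\epsilon_x(-1)<\infty$. Two measures that are finite on each $\{d\le x\}$ and agree on $\mathcal T$ are equal.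
\end{proof}

\section{The stationary chain and its invariant sets}\label{sec:ergodic}

Fix two limit points $\nu_1,\nu_2$. We do not know that either is ergodic, so the ratio $\rho$ of Section~\ref{sec:bm} is a priori a random variable. To treat differences within one limit point and between the two at once, we run the chain from $\nu_1+\nu_2$ and show in Section~\ref{sec:unique} that the ratio is constant. We use a two-sided time axis because an invertible shift makes the ergodic lemmas short.

\subsection{Construction}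
Let $\Omega=Z^{\mathbb Z}$ with coordinates $z_k=(b_k,d_k)$, let $S$ be the invertible shift with $z_k\circ S=z_{k+1}$, and let $\mathcal F_k=\sigma(z_j:j\le k)=S^{-k}\mathcal F_0$ and $A_x=\{d_0\le x\}$. Let $\mu$ be a measure on $Z$, finite on each $\{d\le x\}$, with $\mu P=\mu$. For an integer $x\ge1$ and $i,j\ge0$ consider, on the coordinates $-i,\dots,j$, the measure
\[
\mu(dz_{-i})\,P(z_{-i},dz_{-i+1})\cdots P(z_{j-1},dz_j)\,\mathbf 1\{x-1\le d_0<x\}.
\]
Since $\mu P=\mu$, these are consistent finite measures of mass $\mu(x-1\le d<x)$, and Kolmogorov's extension theorem for products of Polish spaces gives a measure on $\Omega$ with these projections. Let $N_\mu$ be the sum over $x$. Its projection on any finite window of coordinates is $\mu\otimes P\otimes\cdots\otimes P$. Two measures on $\Omega$ that agree on cylinder sets and are finite on the cylinders $A_x\uparrow\Omega$ are equal. Consequently $N_\mu\circ S^{-1}=N_\mu$, and with $N_i:=N_{\nu_i}$,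
\[
N:=N_{\nu_1+\nu_2}=N_1+N_2 .
\]

The driving noise can be read off from the states. For $z'=(b',d')$ let $\mathsf n(z')=(b'(t-1)-b'(-1))_{0\le t\le1}\in C_0[0,1]$. On $\Omega$ let $B^+\in C_0[0,\infty)$ be the path whose increments on $[k-1,k]$ are those of $\mathsf n(z_k)$, $k\ge1$. Then $B^+\circ S^k=\tau_kB^+$.

\begin{lemma}\label{lem:noise}
(a) For every $\mathcal F_0$-measurable $Y$ and jointly measurable $\Psi\ge0$, $\int\Psi(Y,B^+)\,dN_\mu=\int\big(\int\Psi(Y,\omega)\,\mathbb W(d\omega)\big)\,dN_\mu$.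
(b) $N_\mu$-a.e., $z_k=U_k(z_0,B^+)$ for all $k\ge0$.
\end{lemma}

\begin{proof}
For H\"older $\omega^1$ we have $\mathsf n(U(z,\omega^1))(t)=(\omega^1(t)-\omega^1(1))-(0-\omega^1(1))=\omega^1(t)$. So for every $z$, under $P(z,dz')$ the path $\mathsf n(z')$ has the Wiener law $\mathbb W^1$ on $C_0[0,1]$, and $z'=U(z,\mathsf n(z'))$ a.s. For a cylinder $A\subset A_x$ on coordinates $\le0$, integrating over $z_j,z_{j-1},\dots,z_1$ in turn gives $N_\mu(A\cap\bigcap_{k\le j}\{\mathsf n(z_k)\in O_k\})=N_\mu(A)\prod_{k\le j}\mathbb W^1(O_k)$. By uniqueness of finite measures agreeing on generating classes closed under intersection, first in $A$ and then in the noise, $N_\mu(A\cap\{B^+\in O\})=N_\mu(A)\mathbb W(O)$ for all $A\in\mathcal F_0$, $A\subset A_x$, and all measurable $O$. So on each $A_x$ the joint law of $(Y,B^+)$ is a product, and Fubini's theorem gives (a). By (a), $\mathbb W$-a.s.\ properties hold a.e.\ for $B^+$ and each $\tau_kB^+$. Since $z_{k+1}=U(z_k,\mathsf n(z_{k+1}))=U_1(z_k,\tau_kB^+)$ a.e., (b) follows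 from Lemma~\ref{lem:cocycle} by induction.
\end{proof}

On $\Omega$ let $X,M,\eta_n,V_n$ be evaluated at $(z_0,B^+)$. Thus $d_k=M_k-X_k$ a.e., $X\circ S^k=X_{k+\cdot}-X_k$ a.e.\ by \eqref{eq:cocycle}, and \eqref{eq:env2} holds under $N$ with $2\epsilon_x$ in place of $\epsilon_x$. Let $F:=(\max_{[0,1]}X-d_0)^+$. Then $F\circ S^k=(\max_{[k,k+1]}X-X_k-d_k)^+=(\max_{[k,k+1]}X-M_k)^+$, so
\begin{equation}\label{eq:Fsum}
F\circ S^k=M_{k+1}-M_k,\qquad\sum_{k<n}F\circ S^k=\Big(\max_{[0,n]}X-d_0\Big)^+,\qquad\int F\,dN_i=\int\bar F\,d\nu_i=\kappa H .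
\end{equation}

A measurable set $I$ is \emph{invariant} if $S^{-1}I=I$; these sets form a $\sigma$-field $\mathcal I$. If $v$ is bounded and $v\circ S=v$ a.e., then $v$ equals a.e.\ the bounded $\mathcal I$-measurable function $\limsup_kv\circ S^k$, which is a uniform limit of simple functions built on invariant sets. Hence
\begin{equation}\label{eq:orth}
u\in L^1(N),\ \ \int_Iu\,dN=0\ \ \forall I\in\mathcal I,\ \ v\text{ bounded},\ \ v\circ S=v\text{ a.e.}\quad\Longrightarrow\quad\int uv\,dN=0 .
\end{equation}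

\subsection{Recurrence and invariant sets}
Poincar\'e's recurrence argument uses finiteness of the measure, and it fails in general without it: for the shift on $\mathbb Z$ with counting measure no point returns. Here it survives because the trajectories that visit $A_x$ before time $n$ have measure $O(n^{1-H})=o(n)$; this is where $H>0$ enters a second time.

\begin{lemma}\label{lem:rec}
For measurable $f\ge0$ on $\Omega$, $\sum_{k\ge0}f\circ S^k=\infty$ $N$-a.e.\ on $\{f>0\}$.
\end{lemma}

\begin{proof}
If $d_k\le x$ for some $0\le k\le n$ and $x\le n^H$, then $d_0\le M_k=d_k+X_k\le n^H(1+V_n)$. So $N(\bigcup_{k\le n}S^{-k}A_x)\le N(\eta_n\le1+V_n)\le2\epsilon_1(-1)\,n^\theta$ for large $n$. Let $G\subset A_x$ be measurable and let $G'$ be the set of points of $G$ that are not in $G$ at any time $k\ge1$. The sets $S^{-k}G'$, $k\ge0$, are disjoint, since a point in two of them would return to $G$ after a visit to $G'$. Hence $(n+1)N(G')\le Cn^{1-H}$ for large $n$, and $N(G')=0$. A point of $G$ that visits $G$ only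 finitely often lies in $S^{-k}G'$, with $k$ the time of the last visit. So a.e.\ point of $G$ visits $G$ infinitely often. Apply this to $G=\{f>1/j\}\cap A_x$ with $j,x\in\mathbb N$.
\end{proof}

In the coupling we must fix the value of the ratio $\rho$ and still have fresh Brownian noise in the future. So invariant quantities must be determined by the past.

\begin{lemma}\label{lem:inv}
Every invariant set $I$ coincides up to an $N$-null set with a set in $\mathcal F_0$. If $N(I)>0$, then $\int_IF\,dN>0$.
\end{lemma}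

\begin{proof}
Conditioning on each piece $\{x-1\le d_0<x\}\in\mathcal F_0$ of finite measure, we get an $\mathcal F_0$-measurable $h_0$ with values in $[0,1]$ and $\int_Ah_0\,dN=N(I\cap A)$ for $A\in\mathcal F_0$. Put $h_k=h_0\circ S^k$. It is $\mathcal F_k$-measurable, and for $A=S^{-k}A'$ with $A'\in\mathcal F_0$, $\int_Ah_k\,dN=N(I\cap A')=N(S^{-k}(I\cap A'))=N(I\cap A)$. Since $A_x\in\mathcal F_0\subset\mathcal F_k$ for $k\ge0$, $h_k$ is the conditional expectation of $\mathbf 1_I$ given $\mathcal F_k$ for the finite measure $N(\cdot\cap A_x)$. Martingale increments are orthogonal, so with $f=(h_1-h_0)^2$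
\[
\int_{A_x}\sum_{k\ge0}f\circ S^k\,dN=\sum_{k\ge0}\int_{A_x}(h_{k+1}-h_k)^2\,dN\le N(A_x)<\infty .
\]
By Lemma~\ref{lem:rec}, $f=0$ a.e., so $h_k=h_0$ a.e.\ for all $k\ge0$. The $\mathcal F_k$ increase to generate the full $\sigma$-field, so L\'evy's martingale convergence theorem on $A_x$ gives $h_k\to\mathbf 1_I$ a.e. Thus $I=\{h_0=1\}$ up to a null set. By Lemma~\ref{lem:noise}(a), $\int_IF\,dN=\int_I\bar F(z_0)\,dN$, which is positive if $N(I)>0$ because $\bar F>0$ everywhere.
\end{proof}

\begin{lemma}[mean ergodic theorem]\label{lem:met}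
If $u\in L^1(N)$ and $\int_Iu\,dN=0$ for all $I\in\mathcal I$, then $\|\sum_{k<n}u\circ S^k\|_{L^1(N)}=o(n)$.
\end{lemma}

\begin{proof}
Suppose $u$ is not in the $L^1$-closure of the linear space $\{v-v\circ S:v\in L^1\}$. By the Hahn--Banach theorem and $(L^1)^*=L^\infty$, valid since $N$ is $\sigma$-finite, a bounded $v_0$ annihilates this space and $\int uv_0\,dN\ne0$. As $\int v_0\,(v\circ S)\,dN=\int(v_0\circ S^{-1})\,v\,dN$, annihilation means $v_0=v_0\circ S^{-1}$ a.e., that is, $v_0\circ S=v_0$ a.e. This contradicts \eqref{eq:orth}. So for every $\epsilon>0$ there is $v\in L^1$ with $\|u-(v-v\circ S)\|_1\le\epsilon$, and by telescoping the norm in question is at most $n\epsilon+2\|v\|_1$.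
\end{proof}

The bound $o(n)$ is exactly of the size we need. The total flux over $n$ steps is proportional to $n=n^{1-H}\cdot n^H$: it is carried by trajectories of measure of order $n^{1-H}$, each contributing a rise of order $n^H$. An $L^1$ error $o(n)$ is $o(n^H)$ outside a set of measure $o(n^{1-H})$. The next lemma supplies the matching lower bound: every invariant set contains measure of order $n^{1-H}$ among the states that are typical at scale $n$,
\[
Z_n(A):=\{(b,d)\in Z:\ d\le An^H,\ \|b\|_{(n)}\le A\}.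
\]

\begin{lemma}\label{lem:typ}
If $I\in\mathcal I$ and $N(I)>0$, there are $c_I>0$ and $A_I$ such that $N(I\cap\{z_0\in Z_n(A)\})\ge c_I\,n^\theta$ for all $A\ge A_I$ and $n\ge1$.
\end{lemma}

\begin{proof}
Let $\kappa_I=\int_IF\,dN$; then $0<\kappa_I\le2\kappa H$ by Lemma~\ref{lem:inv} and \eqref{eq:Fsum}. Put $F_n=\sum_{k<n}F\circ S^k$. By invariance of $I$ and $N$, $\int_IF_n\,dN=n\kappa_I$, and by \eqref{eq:Fsum}, $F_n\le n^HV_n\mathbf 1\{\eta_n\le V_n\}$. If $z_0\notin Z_n(A)$, then $\eta_n>A$ or $V_n\ge\|b_0\|_{(n)}>A$. By \eqref{eq:env2} with $x=0$,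
\[
\int_{\{z_0\notin Z_n(A)\}}F_n\,dN\le n^H\Big(2\epsilon_0(A)\,n^\theta+\frac1A\int V_n^2\mathbf 1\{\eta_n\le V_n\}\,dN\Big)\le2n\Big(\epsilon_0(A)+\frac{\epsilon_0(-1)}A\Big).
\]
Choose $A_I$ such that for $A=A_I$ the right side is at most $\frac12\kappa_In$, and let $I_n=I\cap\{z_0\in Z_n(A_I)\}$. Then $\int_{I_n}F_n\,dN\ge\frac12\kappa_In$. By Lemma~\ref{lem:inv}, $I_n$ is in $\mathcal F_0$ up to a null set, so Lemma~\ref{lem:noise}(a) gives $\int_{I_n}F_n\,dN\le n^H\int_{I_n}V_n\,dN\le n^H\big(C_0A_I+\int\max_{[0,1]}|\psi|\,d\mathbb W\big)N(I_n)$. This is the claim for $A=A_I$, and $Z_n(A)$ increases with $A$.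
\end{proof}

\section{All limit points give the same integrals}\label{sec:unique}

Let $a\ge0$ be an integer, $g\ge0$ a continuous function with compact support in $[0,\infty)$, and $\mathcal G\ge0$ a bounded continuous function on $C[-a,0]$. For $k\ge a$ let $Y_k=(X_{k+s}-X_k)_{-a\le s\le0}$ be the last $a$ time units of the path seen from time $k$, and on $\Omega$ put
\[
f:=g(d_a)\,\mathcal G(Y_a).
\]
Theorem~\ref{thm:main} needs only $a=0$, $\mathcal G\equiv1$, where $f=g(d_0)$; the general case costs nothing more and yields Theorem~\ref{thm:cond}. We have $\int f\,dN\le\|\mathcal G\|_\infty\int g(d)\,d(\nu_1+\nu_2)<\infty$, and $f\circ S^k=g(M_{k+a}-X_{k+a})\,\mathcal G(Y_{k+a})$ a.e.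

\begin{proposition}\label{prop:unique}
For any two limit points $\nu_1,\nu_2$, $\int f\,dN_1=\int f\,dN_2$.
\end{proposition}

\begin{proof}
\emph{Step 1: the ratio.} The measure $N$ need not be $\sigma$-finite on $\mathcal I$, so we condition under an equivalent probability. Let $\varpi>0$ be measurable with $\int\varpi\,dN=1$ (it exists since $N$ is $\sigma$-finite and, by \eqref{eq:Fsum}, nonzero), and $Q=\varpi N$. The set $J=\{E_Q(F/\varpi\mid\mathcal I)=0\}$ is invariant and $\int_JF\,dN=\int_J(F/\varpi)\,dQ=0$, so $N(J)=0$ by Lemma~\ref{lem:inv}. Put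
\[
\rho:=\frac{E_Q(f/\varpi\mid\mathcal I)}{E_Q(F/\varpi\mid\mathcal I)}\ \text{ off }J,\qquad\rho:=0\ \text{ on }J,\qquad u:=f-\rho F .
\]
Then $\rho\ge0$ is finite and $\mathcal I$-measurable, and for $I\in\mathcal I$
\[
\int_I\rho F\,dN=\int_I\rho\,E_Q(F/\varpi\mid\mathcal I)\,dQ=\int_IE_Q(f/\varpi\mid\mathcal I)\,dQ=\int_If\,dN .
\]
So $u\in L^1(N)$ and $\int_Iu\,dN=0$ for all $I\in\mathcal I$. By Lemma~\ref{lem:inv} each set $\{\rho<s\}$, $s$ rational, agrees a.e.\ with some $O_s\in\mathcal F_0$; then $\rho_0:=\inf\{s:\text{the point lies in }O_s\}$, set to $0$ where infinite, is $\mathcal F_0$-measurable and equals $\rho$ a.e.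

Steps 2--5 show that $\rho$ is a.e.\ constant. Suppose not. Then there are $s_1<s_2$ such that the invariant sets $I_1=\{\rho\le s_1\}$ and $I_2=\{\rho\ge s_2\}$ have positive measure. Fix $A\ge1$ and $c_*>0$ such that the bound of Lemma~\ref{lem:typ} holds with $A$ and $c_*$ for both sets. Put $\epsilon=(s_2-s_1)/4$ and $K=C_0A\ge A$.

\emph{Step 2: two good starting points.} For $n\ge\max(a,1)$, $z\in Z$, $\omega\in C_0[0,\infty)$ and $s\in\mathbb R$ define, with $X,M$ from \eqref{eq:XM},
\[
G_n(z,\omega)=\sum_{k=2n}^{3n-1}g(M_{k+a}-X_{k+a})\,\mathcal G(Y_{k+a}),\qquad L_n(z,\omega)=M_{3n}-M_{2n},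
\]
\[
\delta_n(z,s)=\mathbb W\big(|G_n(z,\cdot)-sL_n(z,\cdot)|>\epsilon n^H\big).
\]
These functions are jointly measurable. On $\Omega$, since $\rho\circ S=\rho$, \eqref{eq:Fsum} gives $G_n(z_0,B^+)-\rho_0L_n(z_0,B^+)=\sum_{k=2n}^{3n-1}u\circ S^k$ a.e., and the $L^1$-norm of this sum equals $\|\sum_{k<n}u\circ S^k\|_1=o(n)$ by Lemma~\ref{lem:met}. As $(z_0,\rho_0)$ is $\mathcal F_0$-measurable, Lemma~\ref{lem:noise}(a) and Markov's inequality give, for every $\tau>0$,
\[
N\big(\delta_n(z_0,\rho_0)>\tau\big)\le\frac1\tau\int\delta_n(z_0,\rho_0)\,dN=\frac1\tau N\Big(\Big|\sum_{k=2n}^{3n-1}u\circ S^k\Big|>\epsilon n^H\Big)\le\frac{o(n)}{\tau\epsilon n^H}=o(n^\theta).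
\]
For $n\ge n(\tau)$ this is less than $c_*n^\theta\le N(I_i\cap\{z_0\in Z_n(A)\})$. So there are deterministic pairs $(z,s)$ and $(z',s')$ with
\[
z=(b,d),\ z'=(b',d')\in Z_n(A),\qquad s\le s_1,\quad s'\ge s_2,\qquad\delta_n(z,s)\le\tau,\quad\delta_n(z',s')\le\tau .
\]

\emph{Step 3: an event that forces new records.} The noise must lift the path above both old maxima by time $2n$ and lift it further on $[2n,3n]$, whatever the pasts contribute. Let $\zeta_0$ be smooth and nondecreasing on $[0,4]$ with $\zeta_0=0$ on $[0,1]$, $\zeta_0(2)=2K+3$, $\zeta_0(3)=4K+6$, and let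
\[
\Lambda_n=\Big\{\omega:\ \sup_{0\le t\le4n}\big|\psi_t(\omega)-n^H\zeta_0(t/n)\big|\le n^H\Big\}.
\]
By the self-similarity of $\psi$, $p_A:=\mathbb W(\Lambda_n)$ does not depend on $n$. We claim $p_A>0$. By Lemma~\ref{lem:shift} with $n=1$ there is $h_0\in L^2$ with $\psi(B^++\int_0^\cdot h_0)=\psi(B^+)+\zeta_0$ on $[0,4]$ a.s., so $\mathbb P(B^++\int_0^\cdot h_0\in\Lambda_1)=\mathbb W(\sup_{[0,4]}|\psi|\le1)$; since the shifted law is equivalent to $\mathbb W$, it suffices to show that the last probability is positive. The separable space $C[0,4]$ is a countable union of balls of radius $\frac12$, so $\psi$ lies in one of them with positive probability. If $\hat\psi$ is an independent copy, both lie in this ball with positive probability, and then $(\psi-\hat\psi)/\sqrt2$, which has the law of $\psi$, has supremum norm at most $1$.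

\emph{Step 4: the coupling.} With the same noise the two paths differ by $\varphi_t(b-b')$. Lemma~\ref{lem:phi} controls the second derivative of this function only away from $t=0$, so we switch the correction on during $[n/2,n]$. Let $\chi:[0,\infty)\to[0,1]$ be smooth, $\chi=0$ on $[0,\frac12]$, $\chi=1$ on $[1,\infty)$, and $\zeta(t)=\chi(t/n)\,\varphi_t(b-b')$ on $[0,4n]$. Writing $\varphi_t=\varphi_t(b-b')$,
\[
\zeta''(t)=n^{-2}\chi''(t/n)\,\varphi_t+2n^{-1}\chi'(t/n)\,\varphi'_t+\chi(t/n)\,\varphi''_t,
\]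
and $\|b-b'\|_{(n)}\le2A$, so $|\zeta''|\le C_An^{H-2}$ by \eqref{eq:phi}. Let $h$ be given by Lemma~\ref{lem:shift}(b). Since $H-\alpha=\frac12$, $|h|\le C_An^{1-\alpha+H-2}=C_An^{-1/2}$ on $[0,4n]$, so $\|h\|_2^2\le K_1$ with $K_1$ depending on $A$ but not on $n$, $z$, $z'$. This is the point of working on a window of length comparable to the scale of the pasts: the cost of the shift is scale invariant. Let $B^+\sim\mathbb W$, $B'=B^++\int_0^\cdot h$, $X=X(b,B^+)$, $X'=X(b',B')$. By Lemma~\ref{lem:shift}(a), a.s.\ on $[0,4n]$,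
\begin{equation}\label{eq:merge}
X'_t=\psi_t(B^+)+\big(1-\chi(t/n)\big)\varphi_t(b')+\chi(t/n)\,\varphi_t(b),\qquad\text{so}\quad X'_t=X_t\ \text{ for }n\le t\le4n .
\end{equation}
By \eqref{eq:cs}, $\mathbb P(|G_n(z',B')-s'L_n(z',B')|>\epsilon n^H)\le e^{K_1/2}\tau^{1/2}$. Choose $\tau$ with $\tau+e^{K_1/2}\tau^{1/2}<p_A$ and fix $n\ge\max(n(\tau),a,1)$. Then with positive probability \eqref{eq:merge} holds together with
\begin{equation}\label{eq:three}
B^+\in\Lambda_n,\qquad|G_n(z,B^+)-sL_n(z,B^+)|\le\epsilon n^H,\qquad|G_n(z',B')-s'L_n(z',B')|\le\epsilon n^H .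
\end{equation}

\emph{Step 5: the contradiction.} Assume \eqref{eq:merge} and \eqref{eq:three}, and write $\psi=\psi(B^+)$. By \eqref{eq:phi}, $|\varphi_t(b)|$ and $|\varphi_t(b')|$ are at most $Kn^H$ on $[0,4n]$. On $[0,n]$, $|\psi|\le n^H$, so $X$ and, by the convex combination in \eqref{eq:merge}, also $X'$ are at most $(K+1)n^H$; and $d,d'\le Kn^H$. On the other hand $X_{2n}\ge(2K+2)n^H-Kn^H=(K+2)n^H$. So $\max_{[n,2n]}X$ exceeds $d$, $d'$, $\max_{[0,n]}X$ and $\max_{[0,n]}X'$, and for both systems the running maximum at each time $t\in[2n,4n]$ is $\max_{[n,t]}X$. For $2n\le k<3n$ the $k$-th term of $G_n$ involves only the running maximum at time $k+a\in[2n,4n]$ and the path on $[k,k+a]\subset[2n,4n]$. Hence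
\[
G_n(z,B^+)=G_n(z',B'),\qquad L_n(z,B^+)=L_n(z',B')=\hat L:=\max_{[n,3n]}X-\max_{[n,2n]}X .
\]
Since $\zeta_0$ is nondecreasing, $\max_{[n,2n]}\psi\le(2K+4)n^H$, and $\psi_{3n}\ge(4K+5)n^H$. Therefore $\hat L\ge X_{3n}-\max_{[n,2n]}X\ge(3K+5)n^H-(3K+4)n^H=n^H$. Subtracting the two estimates in \eqref{eq:three},
\[
(s_2-s_1)\,n^H\le(s'-s)\,\hat L\le2\epsilon n^H=\tfrac12(s_2-s_1)\,n^H,
\]
which is absurd. So $\rho$ equals a constant $\bar\rho$ a.e.

\emph{Step 6: conclusion.} Let $q_i=dN_i/dN$, with values in $[0,1]$. For measurable $O$, $\int_Oq_i\circ S\,dN=\int_{SO}q_i\,dN=N_i(SO)=N_i(O)$, because $S$ is invertible and preserves $N$ and $N_i$; so $q_i\circ S=q_i$ a.e. By \eqref{eq:orth}, $\int u\,dN_i=\int uq_i\,dN=0$. With \eqref{eq:Fsum} this reads $\int f\,dN_i=\bar\rho\int F\,dN_i=\bar\rho\,\kappa H$ for $i=1,2$, with the same $\bar\rho$. Without the equality of the fluxes the argument would show only that the two sides are proportional.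
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix a limit point $\nu$, which exists by Lemma~\ref{lem:exist}, and let $\lambda$ be its $d$-marginal, a measure on $[0,\infty)$ finite on bounded sets. Let $g\ge0$ be continuous with compact support in $[0,\infty)$. Every sequence $T_i\to\infty$ has a subsequence along which $T_i^\theta\,\mathbb Eg(D_{T_i})=\int g(d)\,d\nu_{T_i}$ converges to $\int g(d)\,d\nu'$ for a limit point $\nu'$, and by Proposition~\ref{prop:unique} with $a=0$, $\mathcal G\equiv1$ this equals $\int g\,d\lambda$. Hence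
\begin{equation}\label{eq:vague}
T^\theta\,\mathbb E\,g(D_T)\longrightarrow\int g\,d\lambda\qquad(T\to\infty).
\end{equation}
If $x_0>0$ is not an atom of $\lambda$, there are such functions $g^-\le\mathbf 1_{[0,x_0]}\le g^+$ with $\int(g^+-g^-)\,d\lambda$ arbitrarily small, so $T^\theta p(T,x_0)\to\lambda([0,x_0])$. Fix one such $x_0$ and put $T'=Tx_0^{-1/H}$. By \eqref{eq:scal},
\[
T'^{\,\theta}p(T')=x_0^{-\theta/H}\,T^\theta p(T,x_0)\longrightarrow\ell_H:=\lambda([0,x_0])\,x_0^{-\theta/H}\in[0,\infty),
\]
and by \eqref{eq:scal} again $T^\theta p(T,x)=x^{\theta/H}(Tx^{-1/H})^\theta p(Tx^{-1/H})\to\ell_Hx^{\theta/H}$ for every $x>0$. Thus $\lambda([0,x])=\ell_Hx^{\theta/H}$ at all non-atoms $x>0$ and, by right continuity, for all $x\ge0$; in particular $\lambda$ has no atoms. If $\ell_H$ were $0$, then $\lambda=0$ and $\nu=0$, contradicting $\int\bar F\,d\nu=\kappa H>0$ (Proposition~\ref{prop:limit}). This proves the statement with ``$\le x$''. For $0<x'<x$ we have $p(T,x')\le\mathbb P(\max_{[0,T]}W<x)\le p(T,x)$; multiply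 by $T^\theta$, let $T\to\infty$ and then $x'\uparrow x$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cond}]
Restriction from $C[0,\lceil a\rceil]$ to $C[0,a]$ is continuous, so we may take $a\ge1$ an integer. Let $g,\mathcal G,f$ be as in Section~\ref{sec:unique}, with $g=0$ on $[x,\infty)$, and let $\nu,\lambda$ be as in the previous proof. Put
\[
\bar f(z):=\int g(M_a-X_a)\,\mathcal G(Y_a)\,d\mathbb W,\qquad z\in Z .
\]
By \eqref{eq:push} with $k=a$ and $T-a$ in place of $T$, for $T>a$,
\[
T^\theta\,\mathbb E\big[g(D_T)\,\mathcal G(W|_{[-a,0]})\big]=\Big(\frac T{T-a}\Big)^\theta\int\bar f\,d\nu_{T-a}.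
\]
For fixed $\omega$, \eqref{eq:phi} with $n=a$ shows that $X|_{[0,a]}$ depends continuously on $b$, so $\bar f$ is continuous by dominated convergence. If $g(M_a-X_a)\ne0$, then $d\le M_a<x+X_a\le x+a^HV_a$, so $\eta_a\le x+V_a$. Thus Lemma~\ref{lem:conv} applies with $n=a$. Every sequence $T_i\to\infty$ has a subsequence with $\nu_{T_i-a}\to\nu'$ for a limit point $\nu'$, and along it the right side converges to $\int\bar f\,d\nu'$. This equals $\int f\,dN_{\nu'}$ by Lemma~\ref{lem:noise}, and equals $\int f\,dN_\nu$ by Proposition~\ref{prop:unique}. Hence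
\[
T^\theta\,\mathbb E\big[g(D_T)\,\mathcal G(W|_{[-a,0]})\big]\longrightarrow\int g(d_a)\,\mathcal G(Y_a)\,dN_\nu\qquad(T\to\infty).
\]
The image of $N_\nu$ under $d_a$ is $\lambda$, which has no atom at $1$. Take $g^-\le\mathbf 1_{[0,1]}\le g^+$ with $\int(g^+-g^-)\,d\lambda\le\epsilon$. The left side with $\mathbf 1_{[0,1]}$ lies between the left sides with $g^\pm$, whose limits enclose the right side with $\mathbf 1_{[0,1]}$ and differ by at most $\|\mathcal G\|_\infty\epsilon$. So the convergence holds with $g=\mathbf 1_{[0,1]}$. By Theorem~\ref{thm:main}, $T^\theta\,\mathbb P(D_T=1)\to0$ and $T^\theta\,\mathbb P(D_T<1)\to\ell_H>0$. Dividing,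
\[
\mathbb E\big[\mathcal G(W|_{[-a,0]})\,\big|\,D_T<1\big]\longrightarrow\ell_H^{-1}\int_{\{d_a\le1\}}\mathcal G(Y_a)\,dN_\nu .
\]
The right side is the integral of $\mathcal G$ against the image under $Y_a$ of $\ell_H^{-1}N_\nu(\,\cdot\cap\{d_a\le1\})$, a probability measure because $N_\nu(d_a\le1)=\lambda([0,1])=\ell_H$. Adding constants extends the convergence to all bounded continuous $\mathcal G$. Since $(W_{-v})_{v\ge0}$ is a standard fBm and $D_T$ is its maximum over $[0,T]$, reversing time gives the theorem.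
\end{proof}

\begin{thebibliography}{1}

\bibitem{functionals}
\emph{Study of some functionals of standard and fractional Brownian motions with applications in quantitative finance and statistics},
\texttt{https://opus.lib.uts.edu.au/bitstream/10453/24206/2/02whole.pdf}.

\end{thebibliography}
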